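# Coincidence rank and the Pisot property: what the expansion of a tile substitution does not see

## 1. Five statements on coincidence rank

Throughout, $\Phi$ is a primitive tile substitution of $\mathbb R^n$ with finite local complexity (FLC) and expansion $\Lambda$, $\Omega=\Omega_\Phi$ is its tiling space with the translation action of $\mathbb R^n$, and $cr(\Phi)$ is its coincidence rank. Precise definitions come in Section 2.

**Theorem A.** For every irrational $c$ there is a nonperiodic primitive FLC tile substitution $\Phi_c$ of $\mathbb R^2$, with tiles that are topological disks, with expansion $\Lambda=\mathrm{diag}(5,2)$ and with $cr(\Phi_c)=\infty$. Both eigenvalues of $\Lambda$ are rational integers, so $\Lambda$ has the Pisot property trivially.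

**Theorem B.** For every primitive FLC tile substitution, $cr(\Phi)<\infty$ implies the Pisot property.

For the next statement, let $\Xi\subset\mathbb R^n$ be the set of *return vectors*: those $v$ for which some $T\in\Omega$ contains two tiles $\tau$ and $\tau+v$. Let $R$ be the group generated by $\Xi$ (the *return module*), $X=\mathbb QR\subset\mathbb R^n$ its rational span, $X_{\mathbb R}=X\otimes_{\mathbb Q}\mathbb R$, and $\pi:X_{\mathbb R}\to\mathbb R^n$ the $\mathbb R$-linear extension of the inclusion $X\subset\mathbb R^n$. Section 6 shows that $\dim_{\mathbb Q}X<\infty$ and that $\Lambda$ restricts to an invertible map of $X$. For a $\Lambda$-invariant subspace $V\subset X_{\mathbb R}$, let $V^{ns}$ be the sum of the generalized eigenspaces of $\Lambda|_V$ for eigenvalues of modulus $\ge1$. Let $E\subset(\mathbb R^n)^*$ be the group of eigenvalues of continuous eigenfunctions of $(\Omega,\mathbb R^n)$.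

**Theorem C.** Let $\Phi$ be a nonperiodic primitive FLC tile substitution. The following are equivalent:

- (a) $cr(\Phi)<\infty$;
- (b) $E$ spans $(\mathbb R^n)^*$;
- (c) there is a $\Lambda$-invariant $\mathbb Q$-subspace $Y\subset X$ with $(Y\otimes\mathbb R)^{ns}=\ker\pi\cap X_{\mathbb R}^{ns}$.

**Corollary D.** Let $\Phi$ be nonperiodic, primitive, FLC, and suppose that every eigenvalue of $\Lambda$ has the same algebraic multiplicity for $\Lambda|_X$ as for $\Lambda$ on $\mathbb R^n$. Then $cr(\Phi)<\infty$ if and only if $\Phi$ has the Pisot property.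

**Corollary E.** In the family $\Phi_c$, $c\in\mathbb R$, of Section 4, which has fixed $\Lambda$, fixed substitution matrix and fixed combinatorics, $cr(\Phi_c)<\infty$ if and only if $c\in\mathbb Q$. So no criterion in terms of $\Lambda$ alone can be correct.

These statements settle a conjecture whose source is "On the Pisot substitution conjecture" (https://www.irif.fr/~berthe/Articles/AkiyamaBargeBertheLeeSiegel.pdf): *if $\Phi$ is a primitive FLC tile substitution, then $cr(\Phi)<\infty$ if and only if $\Phi$ has the Pisot property.* Theorem B says that "only if" is true. Theorem A says that "if" is false, so the conjecture is false.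

In dimension one it is known that $cr(\Phi)<\infty$ if and only if the expansion is a Pisot number, so dimension two is the smallest in which a counterexample could live. Theorem C says what the right condition is in the nonperiodic case: one must ask not only how $\Lambda$ acts on $\mathbb R^n$ but also how it acts on the rational vector space spanned by the return vectors, which may be much larger.

## 2. Tile substitutions, the Pisot property, and the equicontinuous factor

A *tile* is a compact subset of $\mathbb R^n$ that is the closure of its nonempty interior, together with a label; two tiles are equal when both set and label agree. We fix finitely many *prototiles* $D_1,\dots,D_\ell$, and a tile of *type* $i$ is a translate of $D_i$. Tiles in a patch or a tiling have pairwise disjoint interiors. A *tile substitution* assigns to each $D_i$ a finite patch $\Phi(D_i)$ of translates of prototiles whose union is $\Lambda D_i$. We put $\Phi(\tau+v)=\Phi(\tau)+\Lambda v$ and apply $\Phi$ to patches and tilings tile by tile. Here $\Lambda$ is *expanding*: all its eigenvalues have modulus $>1$. Hence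 $\|\Lambda^{-k}\|\to0$ exponentially. The *substitution matrix* has as $(j,i)$ entry the number of tiles of type $j$ in $\Phi(D_i)$, and $\Phi$ is *primitive* if some power of this matrix is positive.

The space $\Omega$ consists of all tilings of $\mathbb R^n$ whose finite patches are translates of subpatches of some $\Phi^k(D_i)$. *FLC* means that, up to translation, only finitely many pairs of intersecting tiles occur. It then follows that only finitely many patches of any given diameter occur. Indeed, the tiles of $T$ meeting a closed ball $B$ are boundedly many (their interiors are disjoint and their volumes are bounded below), and any two are joined by a chain of successively intersecting tiles all meeting $B$, since otherwise $B$ would be a disjoint union of two nonempty closed sets. So the patch is determined, up to translation, by boundedly many choices from a finite set.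

Two tilings are close if, after a small translation, they agree on a large ball about $0$. The standard facts for primitive FLC $\Phi$ are these: $\Omega$ is compact and metrizable, $(\Omega,\mathbb R^n)$ is minimal, every patch of every tiling in $\Omega$ recurs with bounded gaps in every tiling in $\Omega$ (repetitivity), and $\Phi:\Omega\to\Omega$ is continuous with
$$\Phi(T-v)=\Phi(T)-\Lambda v .$$
A period of $T$ is a $v$ with $T-v=T$. A period of one $T\in\Omega$ is a period of every tiling in $\Omega$: it is a period of all translates of $T$ and of their limits, and the orbit of $T$ is dense. We call $\Phi$ *nonperiodic* if there is no nonzero period. Since there are finitely many prototiles, there is $\delta_0>0$ such that every tile contains a ball of radius $\delta_0$. Hence: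

*Small vectors.* If $\tau$ and $\tau+w$ are both tiles of one tiling and $|w|<\delta_0$, then their interiors overlap, so $\tau=\tau+w$, and $w=0$ because $\tau$ is compact.

**Definition (Pisot property).** Let $J[\lambda,r]$ be a real Jordan block: of size $r\times r$ for real $\lambda$, of size $2r\times2r$ with eigenvalues $\lambda,\bar\lambda$ for nonreal $\lambda$; $J[\lambda,r]$ and $J[\bar\lambda,r]$ are considered the same. The eigenvalues of $\Lambda$ are known to be algebraic integers. $\Lambda$ (equivalently $\Phi$) has the *Pisot property* if, whenever $J[\lambda,r]$ occurs in the real Jordan form of $\Lambda$ with multiplicity $k$ and $\lambda'$ is an algebraic conjugate of $\lambda$ with $|\lambda'|\ge1$, then $J[\lambda',r]$ also occurs with multiplicity $k$.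

For example, let $\lambda=\frac{1+\sqrt{13}}2\approx2.30$, with conjugate $\lambda'=\frac{1-\sqrt{13}}2\approx-1.30$. The $1\times1$ matrix $(\lambda)$ does not have the property, $\mathrm{diag}(\lambda,\lambda')$ has it, and $\mathrm{diag}(\lambda,\lambda,\lambda')$ does not. Any diagonal matrix with integer entries has it, since an integer has no conjugate but itself.

**Definition (coincidence rank).** The system $(\Omega,\mathbb R^n)$ has a *maximal equicontinuous factor* $g:\Omega\to\hat{\mathbb T}$. Here $\hat{\mathbb T}$ is a compact abelian group (a torus or solenoid) with Haar measure $\nu$, and there is a continuous homomorphism $\iota:\mathbb R^n\to\hat{\mathbb T}$ with dense image such that $g(T-v)=g(T)+\iota(v)$. The map $g$ is continuous, onto, and $m$-to-1 over $\nu$-almost every point, for some $m\in\mathbb N\cup\{\infty\}$. We put $cr(\Phi)=m$.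

A *continuous eigenfunction* with eigenvalue $\beta\in(\mathbb R^n)^*$ is a continuous $\chi:\Omega\to S^1$ with $\chi(T-v)=e^{2\pi i\beta(v)}\chi(T)$. If $\kappa$ is a character of $\hat{\mathbb T}$, then $\kappa\circ g$ is a continuous eigenfunction; conversely, by maximality, every continuous eigenfunction factors through $g$. Since characters separate points of $\hat{\mathbb T}$, it follows that $g(T)=g(T')$ exactly when all continuous eigenfunctions agree at $T$ and $T'$. Products and conjugates of eigenfunctions are eigenfunctions, so the eigenvalues form a group $E$.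

**Example 1.** Take $n=1$, one prototile $[0,1]$, $\Lambda=2$, $\Phi([0,1])=\{[0,1],[1,2]\}$. If $T_0$ is the tiling by the intervals $[k,k+1]$, $k\in\mathbb Z$, then $\Omega=\{T_0-t\}$ is the circle $\mathbb R/\mathbb Z$. The action is already a rotation, so $g$ is the identity, $cr(\Phi)=1$ and $E=\mathbb Z$. Here $\Phi$ is the doubling map $t\mapsto2t$, which is not injective; this periodic case is excluded from Theorem C, and its proof will use $\Phi^{-1}$.

## 3. Eigenvalues tested on return vectors

For $x\in\mathbb R$ let $\|x\|$ be the distance from $x$ to $\mathbb Z$.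

**Lemma 1.** If $\beta\in E$ and $v\in\Xi$, then $\|\beta(\Lambda^kv)\|\to0$ as $k\to\infty$.

*Proof.* Let $\tau,\tau+v\in T$, and translate so that $B_\delta(0)\subset\tau$ for some $\delta>0$. Both $T$ and $T-v$ contain $\tau$. Hence $\Phi^k(T)$ and $\Phi^k(T-v)=\Phi^k(T)-\Lambda^kv$ both contain the patch $\Phi^k(\tau)$, whose support contains $\Lambda^kB_\delta(0)$, hence balls about $0$ with radius tending to infinity. So the distance between the two tilings tends to $0$. If $\chi$ is a continuous eigenfunction with eigenvalue $\beta$, uniform continuity gives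
$$|e^{2\pi i\beta(\Lambda^kv)}-1|=|\chi(\Phi^kT-\Lambda^kv)-\chi(\Phi^kT)|\to0.\qquad\square$$

**Lemma 2.** If $E$ does not span $(\mathbb R^n)^*$, then every fibre of $g$ is infinite, so $cr(\Phi)=\infty$.

*Proof.* Choose $v\ne0$ with $\beta(v)=0$ for all $\beta\in E$. For a character $\kappa$ of $\hat{\mathbb T}$, the eigenfunction $\kappa\circ g$ has some eigenvalue $\beta\in E$, so $\kappa(\iota(tv))=e^{2\pi it\beta(v)}=1$. Characters separate points, hence $\iota(tv)=0$ and $g(T-tv)=g(T)$ for all $t\in\mathbb R$ and $T\in\Omega$. If $T-tv=T-t'v$ with $0<|t-t'||v|<\delta_0$, then $T$ has a nonzero period $w$ shorter than $\delta_0$, and $\tau,\tau-w\in T$ contradicts the remark on small vectors. So the tilings $T-tv$, for $t$ in a short interval, are distinct and all lie in the fibre of $T$. $\square$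

**Example 2 (a non-Pisot expansion on the line).** Let $a\mapsto abbb$, $b\mapsto a$, with interval tiles of lengths $\lambda$ for $a$ and $1$ for $b$, where $\lambda=\frac{1+\sqrt{13}}2$. Indeed $\lambda+3=\lambda^2$, so the image of $a$ has length $\lambda\cdot\lambda$ and that of $b$ has length $\lambda\cdot1$. The square of the substitution matrix is positive. Let $\beta\in E$ and let $v\in\Xi$ be nonzero. The numbers $x_k=\beta\lambda^kv$ satisfy $x_{k+2}-x_{k+1}-3x_k=0$, and by Lemma 1 we can write $x_k=m_k+\varepsilon_k$ with $m_k\in\mathbb Z$, $\varepsilon_k\to0$. The integer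
$$m_{k+2}-m_{k+1}-3m_k=-(\varepsilon_{k+2}-\varepsilon_{k+1}-3\varepsilon_k)$$
tends to $0$, so it is $0$ for large $k$. From then on the errors obey the recurrence themselves, so $\varepsilon_k=A\lambda^k+B\lambda'^k$. Since $|\lambda|>|\lambda'|>1$ and $\varepsilon_k\to0$, we get $A=B=0$. So $x_k\in\mathbb Z$ for large $k$, and if $\beta\ne0$ then $\lambda=x_{k+1}/x_k$ would be rational. Hence $E=\{0\}$ and $cr=\infty$ by Lemma 2. This recurrence argument will reappear twice.

**A direct attempt at "Pisot property $\Rightarrow$ finite rank".** Lemma 2 says that we need many eigenvalues, and Lemma 1 says what each must satisfy. Take $\Lambda=\mathrm{diag}(5,2)$ and look for an eigenvalue of the form $\beta=(0,\alpha)$ with $\alpha\neq0$. Lemma 1 demands $\|2^k\alpha v_2\|\to0$ for every return vector $v=(v_1,v_2)$. If $0<\|x\|<\frac14$ then $\|2x\|=2\|x\|$, so $\|2^kx\|\to0$ only if $2^kx\in\mathbb Z$ for some $k$. Therefore all second coordinates of return vectors must lie in $\alpha^{-1}\mathbb Z[\frac12]$; in particular they must be rational multiples of one another. The Pisot property of $\Lambda$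 gives no such information: it knows that heights are multiplied by $2$, and is silent on how many rationally independent heights there are. This is where the attempt stops, and it tells us what a counterexample should look like: return vectors with heights $1$ and $c$, with $c$ irrational.

**Products do not do it.** The obvious tilings with $\Lambda=\mathrm{diag}(5,2)$ are products of two interval tilings of the line with expansions $5$ and $2$. The tile lengths of a primitive interval substitution with integer expansion $\lambda$ form a left eigenvector of the substitution matrix for its simple Perron eigenvalue $\lambda\in\mathbb Z$. The eigenvector can be chosen rational, so all lengths lie in $t\,\mathbb Q$ for one $t$. In a product, all heights of return vectors are then commensurable. So the vertical position of a column must depend on the column.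

## 4. Heights driven by a second eigenvalue: the family $\Phi_c$

We want columns of width $1$, coded by a word $u$ in letters $a,b$, where moving right across a column of letter $i$ lifts the picture by $s_i$. The word is expanded by a length-5 substitution $\theta$. For compatibility with $\Lambda=\mathrm{diag}(5,2)$, crossing the image of a column must lift by $2s_i$. So $(s_a,s_b)$ must be a left eigenvector of the matrix of $\theta$ for the eigenvalue $2$. An eigenvector may be rescaled freely, and the scale will be the parameter $c$.

**Step 1. The combinatorial data.** This step fixes $\theta$ and the lifts. Fix $c\in\mathbb R$. On $\{a,b\}$ let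
$$\theta(a)=aaaab,\qquad\theta(b)=aabbb,$$
and on $\{0,1\}$, for the vertical direction, let $\psi(0)=01$, $\psi(1)=00$. The matrix of $\theta$ is $\begin{pmatrix}4&2\\1&3\end{pmatrix}$, with trace $7$ and determinant $10$, hence eigenvalues $5$ and $2$. Put $s_a=c$, $s_b=-2c$ and $s(i_1\dots i_m)=\sum_ls_{i_l}$. Then $s(\theta(a))=4c-2c=2s_a$ and $s(\theta(b))=2c-6c=2s_b$, i.e.
$$s(\theta(i))=2s_i\qquad(i=a,b).\tag{1}$$

If we try tiles with straight bottom edges, from $(0,0)$ to $(1,s_i)$, the substitution breaks. The image under $\Lambda$ of the edge for $a$ is the segment from $(0,0)$ to $(5,2c)$, while the five columns $aaaab$ have the broken line through $(1,c),(2,2c),(3,3c),(4,4c),(5,2c)$. By (1) the ends agree, but for $c\ne0$ the points in between do not. The remedy is to use bottom edges that are invariant under this replacement.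

**Step 2. The curves.** This step constructs the edges. We claim there are unique continuous $f_a,f_b:[0,1]\to\mathbb R$ with $f_i(0)=0$, $f_i(1)=s_i$ such that, writing $\theta(i)=i_1\dots i_5$,
$$2f_i\Big(\frac{j-1+t}5\Big)=s(i_1\cdots i_{j-1})+f_{i_j}(t)\qquad(1\le j\le5,\ t\in[0,1]).\tag{2}$$
Half of the right side of (2) defines a new pair of functions from a given pair with these boundary values. At the junction of pieces $j$ and $j+1$ the definitions agree: piece $j$ at $t=1$ gives $s(i_1\cdots i_{j-1})+s_{i_j}$ and piece $j+1$ at $t=0$ gives $s(i_1\cdots i_j)+0$. The new pair vanishes at $0$ and equals $\frac12s(\theta(i))=s_i$ at $1$, by (1). So we have an operator on a complete metric space (a closed set of pairs of continuous functions in the sup norm), and it contracts by the factor $\frac12$. Its unique fixed point is $(f_a,f_b)$. For instance, at $0,\frac15,\dots,1$ the function $f_a$ takes the values $0,\frac c2,c,\frac{3c}2,2c,c$ and $f_b$ takes the values $0,\frac c2,c,0,-c,-2c$. For $c=0$ both functions vanish.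

**Step 3. Tiles and substitution.** For $i\in\{a,b\}$, $e\in\{0,1\}$ let
$$Q_{i,e}=\{(x,y):0\le x\le1,\ f_i(x)\le y\le f_i(x)+1\},\qquad\text{with label }(i,e).$$
The shear $(x,y)\mapsto(x,y-f_i(x))$ maps $Q_{i,e}$ homeomorphically onto the unit square, so the tiles are topological disks. Now
$$\Lambda Q_{i,e}=\{0\le x\le5,\ 2f_i(x/5)\le y\le2f_i(x/5)+2\},$$
and by (2) the part with $j-1\le x\le j$, $x=j-1+t$, is bounded below by the curve $s(i_1\cdots i_{j-1})+f_{i_j}(t)$. It is therefore a stack of two translates of $Q_{i_j,\cdot}$. With $\psi(e)=e_1e_2$ we set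
$$\Phi(Q_{i,e})=\{Q_{i_j,e_k}+(j-1,\ s(i_1\cdots i_{j-1})+k-1):1\le j\le5,\ 1\le k\le2\}.$$
This is a tile substitution $\Phi=\Phi_c$ with expansion $\mathrm{diag}(5,2)$. For example, $\Phi(Q_{a,0})$ has bottom row $Q_{a,0}$ at $(0,0),(1,c),(2,2c),(3,3c)$ and $Q_{b,0}$ at $(4,4c)$, and above it a row with second label $1$, one unit higher. The substitution matrix is the Kronecker product of the matrix of $\theta$, which is positive, and that of $\psi$, $\begin{pmatrix}1&2\\1&0\end{pmatrix}$, whose square $\begin{pmatrix}3&2\\1&2\end{pmatrix}$ is positive. So $\Phi$ is primitive.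

**Step 4. A formula for the iterates.** For words $u,w$ (finite, indexed from $0$, or bi-infinite) define $\sigma_u(0)=0$, $\sigma_u(j+1)-\sigma_u(j)=s_{u_j}$, and
$$T_{u,w}=\{Q_{u_j,w_k}+(j,\sigma_u(j)+k)\}_{j,k}.$$
The function $F_u(x)=\sigma_u(j)+f_{u_j}(x-j)$ on $[j,j+1]$ is continuous, since $f_{u_j}(1)=s_{u_j}$. The tile with index $(j,k)$ is
$$\{j\le x\le j+1,\ F_u(x)+k\le y\le F_u(x)+k+1\}.$$
So for bi-infinite $u,w$ the collection $T_{u,w}$ is a tiling of $\mathbb R^2$. By (1), $\sigma_{\theta(u)}(5j)=2\sigma_u(j)$ for all $j$. The image of the $(j,k)$ tile consists of the tiles $Q_{i_l,e_m}$ (where $\theta(u_j)=i_1\dots i_5$, $\psi(w_k)=e_1e_2$) at the positions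
$$\big(5j+l-1,\ 2\sigma_u(j)+s(i_1\cdots i_{l-1})+2k+m-1\big)=\big(5j+l-1,\ \sigma_{\theta(u)}(5j+l-1)+2k+m-1\big).$$
Therefore
$$\Phi(T_{u,w})=T_{\theta(u),\psi(w)},\qquad\Phi^k(Q_{i,e})=T_{\theta^k(i),\psi^k(e)}.\tag{3}$$

**Step 5. FLC.** Suppose the tiles with indices $(j,k)$ and $(j',k')$ of $\Phi^m(Q_{i,e})$ intersect. Their ranges of $x$ show $|j-j'|\le1$. If $j=j'$, then $|k-k'|\le1$ and the relative position is $0$ or $(0,\pm1)$. If $j'=j+1$, they meet on the line $x=j+1$, where they occupy $F_u(j+1)+[k,k+1]$ and $F_u(j+1)+[k',k'+1]$. So $|k-k'|\le1$, and the relative position is $(1,s_l+\kappa)$ with $l\in\{a,b\}$, $\kappa\in\{-1,0,1\}$. The case $j'=j-1$ gives the negatives. There are finitely many pairs of intersecting tiles up to translation.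

**Step 6. A concrete tiling in $\Omega$.** We need one tiling to read off return vectors. Since $\theta(b)$ ends in $b$ and $\theta(a)$ begins with $a$, there is a bi-infinite $\theta$-fixed word $u$ with $u_{-1}u_0=ba$. Since $\psi^2(0)=0100$ begins and ends with $0$, there is a bi-infinite $\psi^2$-fixed word $w$ with $w_{-1}w_0=00$. Let $T^*=T_{u,w}$. By (3), $\Phi^2(T^*)=T^*$.

To see $T^*\in\Omega$, consider the seed: the four tiles with $j,k\in\{-1,0\}$. Its support $\{|x|\le1,\ |y-F_u(x)|\le1\}$ contains $0$ in its interior, because $F_u(0)=0$. So the patches $\Phi^{2k}(\text{seed})\subset T^*$ exhaust $T^*$. The word $ba$ occurs in $\theta^2(a)=aaaab\,aaaab\cdots$, and $00$ occurs in $\psi^2(0)=0100$. So by (3) a translate of the seed occurs in $\Phi^2(Q_{a,0})$, and every finite patch of $T^*$ occurs, up to translation, in some $\Phi^{2k+2}(Q_{a,0})$.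

**Step 7. Nonperiodicity, for every real $c$.** Suppose $T^*-v=T^*$, $v=(v_1,v_2)$. Every tile occupies an $x$-range $[j,j+1]$ with $j\in\mathbb Z$, so columns go to columns: $v_1\in\mathbb Z$, and comparing labels, $u_{j+v_1}=u_j$ for all $j$.

Suppose $v_1\ne0$ and put $p=|v_1|$. Use the weights $1$ for $a$ and $-2$ for $b$ (the case $c=1$ of (1)), with partial sums $\sigma^1$ along $u_0u_1\cdots$. Periodicity gives $\sigma^1(N)=SN/p+O(1)$ with $S$ the weight of a period. But $u_0u_1\cdots$ begins with $\theta^k(a)$, which has length $5^k$ and weight $2^k$, so $\sigma^1(5^k)=2^k$. Dividing by $5^k$ gives $S=0$; then $2^k=O(1)$, a contradiction.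

So $v_1=0$. Then each column is shifted along itself, so $v_2\in\mathbb Z$ and $w_{k+v_2}=w_k$. Suppose $v_2\ne0$. The right half $z=z_0z_1\cdots$ of $w$ is the $\psi$-fixed word beginning with $0$, so $z_{2k}=0$ and $z_{2k+1}=1-z_k$, and $z$ is purely periodic. Let $q$ be its least period. If $q$ is odd, then $1=z_1=z_{1+q}=0$, because $1+q$ is even: a contradiction. If $q$ is even, then
$$z_{k+q/2}=1-z_{2k+1+q}=1-z_{2k+1}=z_k,$$
so $q/2$ is a period, contradicting minimality. Hence $v=0$, and $\Phi_c$ is nonperiodic.

**The case of rational $c$ by hand.** By (3), all positions of tiles in $\Phi^k(Q_{i,e})$ lie in $\mathbb Z\times(\mathbb Z+c\mathbb Z)$, so within any $T\in\Omega$ the positions differ by elements of this group. If $c=p/q$ with $q\ge1$, the group lies in $\mathbb Z\times q^{-1}\mathbb Z$. If $(x,y)$ is the position of any tile of $T$, the functions $e^{-2\pi ix}$ and $e^{-2\pi iqy}$ do not depend on the tile. They are continuous, since nearby tilings share a tile up to a small translation. Replacing $T$ by $T-v$ multiplies them by $e^{2\pi iv_1}$ and $e^{2\pi iqv_2}$. So $(1,0),(0,q)\in E$,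 and $E$ spans. For irrational $c$ the second function is not available, and we now see that nothing replaces it.

## 5. The eigenvalues of $\Phi_c$ for irrational $c$: proof of Theorem A

Let $\beta=(\alpha_1,\alpha_2)\in E$, i.e. $\beta(v)=\alpha_1v_1+\alpha_2v_2$.

**Step 1. The vertical return vector controls $\alpha_2$.** The word $w$ has $w_0w_1w_2w_3=0100$, so $w_0=w_2$, and the tiles of $T^*$ with indices $(0,0)$ and $(0,2)$ differ by $(0,2)$. Hence $(0,2)\in\Xi$, and Lemma 1 gives $\|2^{k+1}\alpha_2\|\to0$. By the doubling remark of Section 3, $2^k\alpha_2\in\mathbb Z$ for all large $k$.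

**Step 2. The horizontal return vector brings in $c$.** Since $u_0=u_1=a$, the tiles with indices $(0,0)$ and $(1,0)$ show $(1,c)\in\Xi$. By Lemma 1,
$$x_k:=5^k\alpha_1+2^k\alpha_2c=m_k+\varepsilon_k,\qquad m_k\in\mathbb Z,\ \varepsilon_k\to0.$$
Because $x_{k+2}-7x_{k+1}+10x_k=0$, the integer $m_{k+2}-7m_{k+1}+10m_k=-(\varepsilon_{k+2}-7\varepsilon_{k+1}+10\varepsilon_k)$ tends to $0$, so it vanishes for $k\ge k_0$. From $k_0$ on, $\varepsilon_k$ satisfies the same recurrence, so $\varepsilon_k=A5^k+B2^k$, and $\varepsilon_k\to0$ forces $A=B=0$. Thus $x_k\in\mathbb Z$ for $k\ge k_0$, and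
$$x_{k+1}-5x_k=-3\cdot2^k\alpha_2c\in\mathbb Z\qquad(k\ge k_0).$$

**Step 3. Conclusion.** If $\alpha_2\ne0$, then for large $k$ the number $2^k\alpha_2$ is a nonzero integer and $3\cdot 2^k\alpha_2c$ is an integer, so $c\in\mathbb Q$. Hence for irrational $c$ we have $E\subset\mathbb R\times\{0\}$, which does not span. By Lemma 2, $cr(\Phi_c)=\infty$. The other properties in Theorem A were established in Section 4, and $\mathrm{diag}(5,2)$ has the Pisot property because $5$ and $2$ have no conjugates other than themselves. This proves Theorem A and disproves the conjecture. $\blacksquare$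

## 6. The return module and the splitting of an eigenvalue

Now let $\Phi$ be any primitive FLC tile substitution. This section gives the linear algebra that turns Lemma 1 into a structural statement.

**Step 1. $R$ is finitely generated.** Choose a point in each prototile, hence in each tile. Any two tiles of a tiling are joined by a chain of successively intersecting tiles, so all differences of chosen points within tilings lie in the group generated by the differences for intersecting tiles. These are finitely many by FLC. If $\tau,\tau+v\in T$, then $v$ is the difference of their chosen points. So $R$ is a subgroup of a finitely generated abelian group, hence finitely generated, and it is free, being torsion-free.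

**Step 2. $R$ is $\Lambda$-invariant and spans.** If $\tau,\tau+v\in T$ and $\rho\in\Phi(\tau)$, then $\rho,\rho+\Lambda v\in\Phi(T)$, so $\Lambda\Xi\subset\Xi$ and $\Lambda R\subset R$. By repetitivity the translates of a tile $\tau$ occurring in a tiling are relatively dense, so $\Xi$ spans $\mathbb R^n$.

Hence $X=\mathbb QR$ has finite dimension over $\mathbb Q$, and $\Lambda|_X:X\to X$ is injective, so invertible. The map $\pi:X_{\mathbb R}\to\mathbb R^n$ is onto and $\pi\Lambda=\Lambda\pi$.

**Step 3. Splittings.** Let $X_{\mathbb R}=X^s\oplus X^{ns}$ be the splitting into generalized eigenspaces of $\Lambda$ with $|\lambda|<1$ and with $|\lambda|\ge1$. Every $\Lambda$-invariant subspace $V$ splits accordingly as $V=V^s\oplus V^{ns}$ with $V^s=V\cap X^s$, $V^{ns}=V\cap X^{ns}$. We have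
$$\pi(X^s)=0,$$
because for $x\in X^s$ we have $\Lambda^k\pi(x)=\pi(\Lambda^kx)\to0$ and $\pi(x)=\Lambda^{-k}\Lambda^k\pi(x)\to0$.

Dually, let $X^*=\mathrm{Hom}_{\mathbb Q}(X,\mathbb Q)$, sitting in $X^*_{\mathbb R}=\mathrm{Hom}_{\mathbb Q}(X,\mathbb R)=\mathrm{Hom}_{\mathbb R}(X_{\mathbb R},\mathbb R)$, let $M^*\ell=\ell\circ\Lambda$, and split $X^*_{\mathbb R}=W^s\oplus W^{ns}$ for $M^*$ in the same way. Then
$$W^s=\mathrm{Ann}(X^{ns})=\{\ell:\ell\circ\Lambda^k\to0\},\qquad W^{ns}=\mathrm{Ann}(X^s).\tag{4}$$
Indeed $\mathrm{Ann}(X^{ns})\cong(X^s)^*$ and $\mathrm{Ann}(X^s)\cong(X^{ns})^*$ are complementary $M^*$-invariant subspaces on which $M^*$ is the transpose of $\Lambda|_{X^s}$, respectively $\Lambda|_{X^{ns}}$; so they are $W^s$ and $W^{ns}$. The functionals $\ell$ with $M^{*k}\ell\to0$ form an invariant subspace containing $W^s$, on which $M^{*k}\to0$, so all eigenvalues of $M^*$ there have modulus $<1$, and it equals $W^s$.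

Let $\pi^*:(\mathbb R^n)^*\to X^*_{\mathbb R}$, $\pi^*\beta=\beta\circ\pi$; on $X$ this is just the restriction of $\beta$. It is injective since $\pi$ is onto, and $(\pi^*\beta)\circ\Lambda=\pi^*(\Lambda^T\beta)$ with $\Lambda^T\beta=\beta\circ\Lambda$. Put $U=\pi^*((\mathbb R^n)^*)=\mathrm{Ann}(\ker\pi)$. As $X^s\subset\ker\pi$, we have $U\subset W^{ns}$.

**Example 3.** For the Fibonacci substitution $a\mapsto ab$, $b\mapsto a$ with interval tiles of lengths $\varphi=\frac{1+\sqrt5}2$ and $1$, the return vectors lie in $\mathbb Z[\varphi]$, and $X$ is a nonzero $\mathbb Q$-space stable under multiplication by $\varphi$, so $X=\mathbb Q(\varphi)$. Writing $x'$ for the conjugate of $x$, the map $x\mapsto(x,x')$ identifies $X_{\mathbb R}$ with $\mathbb R^2$, $\Lambda$ with $\mathrm{diag}(\varphi,\varphi')$ where $\varphi'=1-\varphi$, and $\pi$ with the first coordinate. Since $|\varphi'|<1$, $X^s$ is the second axis and equals $\ker\pi$. The functional $\pi^*1:x\mapsto x$ is irrational, but $x=(x+x')-x'$ writes it as a rational functional (the trace) plus an element of $W^s$. The next lemma says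 that every eigenvalue has this form.

**Lemma 3.** (i) $X^*\cap W^s=0$. (ii) If $\beta\in E$, then $\pi^*\beta=p_\beta+s_\beta$ with unique $p_\beta\in X^*$, $s_\beta\in W^s$. Moreover $\Lambda^T\beta\in E$ and $p_{\Lambda^T\beta}=p_\beta\circ\Lambda$.

*Proof.* (i) Let $q\in X^*\cap W^s$. A nonzero integer multiple of $q$ is integral on the finitely generated group $R$; replace $q$ by it. For each $r$ in a basis of $R$, the integers $q(\Lambda^kr)$ tend to $0$, so for large $k$ they vanish for all basis elements, i.e. $q\circ\Lambda^k=0$ on $X$. As $\Lambda|_X$ is invertible, $q=0$.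

(ii) Let $r_1,\dots,r_d$ be a basis of $R$. Each $r_i$ is an integer combination of elements of $\Xi$, so $\|\beta(\Lambda^kr_i)\|\to0$ by Lemma 1. Taking nearest integers on the basis, we get $(\pi^*\beta)\circ\Lambda^k=m_k+\varepsilon_k$ on $R$, with $m_k\in\mathrm{Hom}(R,\mathbb Z)$ and $\varepsilon_k\to0$. Composing with $\Lambda$ and comparing with the formula for $k+1$,
$$m_{k+1}-m_k\circ\Lambda=\varepsilon_k\circ\Lambda-\varepsilon_{k+1}\to0 .$$
The left side is integral on $R$, as $\Lambda R\subset R$, so it is $0$ for $k\ge k_0$. Then $\varepsilon_{k+1}=\varepsilon_k\circ\Lambda$ for $k\ge k_0$, so $\varepsilon_{k_0}\circ\Lambda^l=\varepsilon_{k_0+l}\to0$, i.e. $\varepsilon_{k_0}\in W^s$ by (4), after extending linearly to $X$. Put $p_\beta=m_{k_0}\circ\Lambda^{-k_0}\in X^*$ and $s_\beta=\varepsilon_{k_0}\circ\Lambda^{-k_0}\in W^s$. Uniqueness is (i). If $\chi$ is a continuous eigenfunction for $\beta$, then $\chi(\Phi(T-v))=\chi(\Phi T-\Lambda v)=e^{2\pi i\beta(\Lambda v)}\chi(\Phi T)$, so $\chi\circ\Phi$ has eigenvalue $\Lambda^T\beta$. Finally $\pi^*(\Lambda^T\beta)=p_\beta\circ\Lambda+s_\beta\circ\Lambda$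 is a decomposition of the required form, and by uniqueness $p_{\Lambda^T\beta}=p_\beta\circ\Lambda$. $\square$

**Lemma 4.** If $E$ spans $(\mathbb R^n)^*$, then $P:=\mathrm{span}_{\mathbb Q}\{p_\beta:\beta\in E\}\subset X^*$ is $M^*$-invariant, and its real span $P_{\mathbb R}$ satisfies $(P_{\mathbb R})^{ns}=U$.

*Proof.* Invariance is the last formula of Lemma 3. In $p_\beta=\pi^*\beta-s_\beta$ the first term lies in $U\subset W^{ns}$ and the second in $W^s$, so the $ns$-component of $p_\beta$ is $\pi^*\beta$. Hence the projection of $P_{\mathbb R}$ to $W^{ns}$ is $\mathrm{span}_{\mathbb R}\,\pi^*(E)=U$. Since $P_{\mathbb R}$ is invariant, this projection is $P_{\mathbb R}\cap W^{ns}=(P_{\mathbb R})^{ns}$. $\square$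

## 7. Rational Jordan blocks: proof of Theorem B

**Step 1. Pass to a rational matrix.** Let $cr(\Phi)<\infty$. By Lemma 2, $E$ spans, so Lemma 4 applies. Let $B=M^*|_P$, a matrix with rational entries in a basis of $P$. Since $\pi^*$ intertwines $\Lambda^T$ with $M^*$,
$$\Lambda^T\cong M^*|_U=M^*|_{(P_{\mathbb R})^{ns}},$$
so $\Lambda^T$ is the part of $B$ belonging to eigenvalues of modulus $\ge1$.

**Step 2. Conjugate eigenvalues of $B$ have equal blocks.** Let $\lambda,\lambda'$ be algebraically conjugate. A minor of $(B-tI)^r$ is a polynomial in $\mathbb Q[t]$; it vanishes at $\lambda$ if and only if it vanishes at $\lambda'$, since they have the same minimal polynomial. So $(B-\lambda)^r$ and $(B-\lambda')^r$ have the same rank, and $\dim\ker(B-\lambda)^r=\dim\ker(B-\lambda')^r$ for all $r$. The number of complex Jordan blocks of size $r$ at $\lambda$ is $2\dim\ker(B-\lambda)^r-\dim\ker(B-\lambda)^{r-1}-\dim\ker(B-\lambda)^{r+1}$, so it is the same at $\lambda'$.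

**Step 3. Read off the property.** By Step 1, for $|\lambda|\ge1$ the blocks of $\Lambda^T$ at $\lambda$ are exactly those of $B$ at $\lambda$, and $\Lambda$ has the same Jordan form as $\Lambda^T$. So for conjugate $\lambda,\lambda'$ of modulus $\ge1$, $\Lambda$ has equally many complex $r$-blocks at $\lambda$ and at $\lambda'$. The multiplicity of the real block $J[\lambda,r]$ is the number of complex $r$-blocks at $\lambda$, whether $\lambda$ is real or not. This is the Pisot property. $\blacksquare$

## 8. From finite rank to a rational subspace: (a)⇒(b)⇒(c)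

Let $\Phi$ be nonperiodic. (a)⇒(b) is Lemma 2.

For (b)⇒(c), take $P$ from Lemma 4 and let $Y=\{x\in X:p(x)=0\text{ for all }p\in P\}$. It is $\Lambda$-invariant because $P$ is $M^*$-invariant. As $P$ is a rational subspace, $Y_{\mathbb R}:=Y\otimes\mathbb R=\mathrm{Ann}(P_{\mathbb R})$. Now $P_{\mathbb R}=U\oplus(P_{\mathbb R}\cap W^s)$, and by (4) the second summand vanishes on $X^{ns}$ anyway. So
$$(Y_{\mathbb R})^{ns}=Y_{\mathbb R}\cap X^{ns}=\{x\in X^{ns}:\beta(\pi(x))=0\text{ for all }\beta\}=\ker\pi\cap X^{ns},$$
which is (c), where $X^{ns}$ is short for $X_{\mathbb R}^{ns}$.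

## 9. From a rational subspace to eigenfunctions: (c)⇒(a), first half

Assume (c). We want eigenfunctions. Given $\beta$, the first thing to try is $T\mapsto e^{-2\pi i\beta(\xi)}$, where $\xi$ is a reference point of some tile of $T$. This is well defined only if $\beta$ is integral on differences of reference points. What (c) will provide is only that $\pi^*\beta+s$ is integral for some $s\in W^s$. The term $s$ must be supplied by a bounded correction, which we build from the hierarchy of supertiles of a tile; this is where $\Phi^{-1}$ is needed.

**Step 1. Reduction, and invertibility of $\Phi$.** We may replace $\Phi$ by a power: $\Omega_{\Phi^N}\subset\Omega_\Phi$ is nonempty, closed and translation invariant, so equal to $\Omega$ by minimality; $g,E,cr,\Xi,X$ depend only on $\Omega$; the $s/ns$-splittings of $\Lambda$ and $\Lambda^N$ coincide; and $Y$ stays invariant. So assume that the substitution matrix is positive. By nonperiodicity, $\Phi$ is injective on $\Omega$: this is the theorem of B. Solomyak, *Nonperiodicity implies unique composition for self-similar translationally finite tilings*,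 Discrete Comput. Geom. 20 (1998), stated for translationally finite self-affine tilings; we quote it. The set $\Phi(\Omega)$ is closed, nonempty and translation invariant, since $\Phi(T)-v=\Phi(T-\Lambda^{-1}v)$, so it is $\Omega$. A continuous bijection of a compact metrizable space is a homeomorphism, so $\Phi$ is a homeomorphism of $\Omega$.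

**Step 2. The rational functionals to be used.** Let $P=\{p\in X^*:p|_Y=0\}$, an $M^*$-invariant rational subspace with $P_{\mathbb R}=\mathrm{Ann}(Y_{\mathbb R})$. By (4), $(P_{\mathbb R})^{ns}$ consists of the functionals vanishing on $Y_{\mathbb R}$ and on $X^s$, that is, on $X^s$ and on $(Y_{\mathbb R})^{ns}=\ker\pi\cap X^{ns}$. As $X^s\subset\ker\pi$, these two spaces together span $\ker\pi$. So $(P_{\mathbb R})^{ns}=\mathrm{Ann}(\ker\pi)=U$. With $P^s=P_{\mathbb R}\cap W^s$,
$$P_{\mathbb R}=U\oplus P^s,\qquad p=\pi^*\beta_p+s_p\quad(p\in P,\ \beta_p\in(\mathbb R^n)^*,\ s_p\in P^s).\tag{5}$$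

**Step 3. Control points.** These are reference points adapted to $\Phi$. For each $i$ choose a tile of type $1$ in $\Phi(D_i)$; extending by translation gives a map $\gamma$ on tiles with $\gamma(\tau)\in\Phi(\tau)$ and $\gamma(\tau+v)=\gamma(\tau)+\Lambda v$. As $\gamma(\tau)\subset\Lambda\tau$, the compact sets $\Lambda^{-k}\gamma^k(\tau)$ decrease, and their diameters tend to $0$. Let $\xi(\tau)$ be their common point. Then
$$\xi(\tau)\in\tau,\qquad\xi(\tau+v)=\xi(\tau)+v,\qquad\Lambda\xi(\tau)=\xi(\gamma(\tau)).$$
Let $G$ be the group generated by all $\xi(\tau)-\xi(\tau')$ with $\tau,\tau'$ in a common $T\in\Omega$. Clearly $R\subset G$. Moreover $\Lambda(\xi(\tau)-\xi(\tau'))=\xi(\gamma(\tau))-\xi(\gamma(\tau'))$, and $\gamma(\tau),\gamma(\tau')\in\Phi(T)$ have the same type, so they differ by a return vector and $\Lambda G\subset R$. Hence $G\subset\Lambda^{-1}R\subset X$, and $G$ is finitely generated and spans $X$. Let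
$$L=\{p\in P:p(G)\subset\mathbb Z\}.$$
It is discrete, and every $p\in P$ has a nonzero integer multiple in $L$, so $L$ is a lattice in $P_{\mathbb R}$.

**Step 4. Addresses.** Let $\tau\in T\in\Omega$. Put $\tau^{(0)}=\tau$ and let $\tau^{(k+1)}$ be the unique tile of $\Phi^{-k-1}T$ with $\tau^{(k)}\in\Phi(\tau^{(k+1)})$; it is unique because distinct tiles have images with disjoint interiors. Put
$$d_k=\xi(\tau^{(k)})-\Lambda\xi(\tau^{(k+1)})=\xi(\tau^{(k)})-\xi(\gamma(\tau^{(k+1)})).$$
Both $\tau^{(k)}$ and $\gamma(\tau^{(k+1)})$ belong to $\Phi(\tau^{(k+1)})$, so $d_k$ lies in a finite set $\mathcal F\subset G$ depending only on $\Phi$. Telescoping,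
$$\xi(\tau)=\sum_{k<K}\Lambda^kd_k+\Lambda^K\xi(\tau^{(K)}).\tag{6}$$
For $s\in P^s$ define
$$h_s(\tau,T)=\sum_{k\ge0}s(\Lambda^kd_k).$$
Since $s\circ\Lambda^k=M^{*k}s$ and $M^*$ has spectral radius $<1$ on $W^s$, there are $C_0$ and $\rho<1$ with $|s(\Lambda^kd)|\le C_0\rho^k\|s\|$ for all $d\in\mathcal F$. So the series converges, is linear in $s$, and $|h_s|\le H\|s\|$ with $H=C_0/(1-\rho)$. If $T$ and $\tau$ are translated by $-v$, then $\tau^{(k)}$ is translated by $-\Lambda^{-k}v$, and $d_k$ does not change. Hence $h_s(\tau-v,T-v)=h_s(\tau,T)$.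

**Step 5. The correction realizes $s$ on differences.** We claim that for $\tau,\tilde\tau\in T$ and $s\in P^s$,
$$h_s(\tau,T)-h_s(\tilde\tau,T)=s(\xi(\tau)-\xi(\tilde\tau)).\tag{7}$$
Let $x_K=\xi(\tau^{(K)})-\xi(\tilde\tau^{(K)})\in G$. Subtracting the two copies of (6) gives
$$\xi(\tau)-\xi(\tilde\tau)=\sum_{k<K}\Lambda^k(d_k-\tilde d_k)+\Lambda^Kx_K,$$
an identity in $X$. As a vector of $\mathbb R^n$, $x_K=\Lambda^{-K}(\xi(\tau)-\xi(\tilde\tau))-\sum_{k<K}\Lambda^{k-K}(d_k-\tilde d_k)$ is bounded uniformly in $K$, because $\sum_m\|\Lambda^{-m}\|<\infty$. It is a difference of control points of two tiles of the single tiling $\Phi^{-K}T$, so by FLC the $x_K$ take finitely many values. Therefore $s(\Lambda^Kx_K)\to0$. Applying $s$ to the displayed identity and letting $K\to\infty$ gives (7).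

**Step 6. The eigenfunctions.** We claim that for $p\in L$
$$\chi_p(T)=\exp\big(-2\pi i[\beta_p(\xi(\tau))+h_{s_p}(\tau,T)]\big),\qquad\tau\in T,$$
does not depend on $\tau$ and is a continuous eigenfunction with eigenvalue $\beta_p$.

*Independence.* By (7) and (5), passing from $\tau$ to $\tilde\tau$ changes the bracket by $(\pi^*\beta_p+s_p)(\xi(\tilde\tau)-\xi(\tau))=p(\xi(\tilde\tau)-\xi(\tau))\in\mathbb Z$.

*Eigenvalue.* Using $\tau-v\in T-v$ and the invariance of $h$, the bracket for $T-v$ is that for $T$ minus $\beta_p(v)$, so $\chi_p(T-v)=e^{2\pi i\beta_p(v)}\chi_p(T)$.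

*Continuity.* Let $T_m\to T$. By the eigenvalue relation, translating $T_m$ by vectors tending to $0$ does not affect the question, so we may assume that $T_m$ and $T$ agree on balls of radius tending to infinity. As $\Phi^{-1}$ is continuous, there are $w_m\to0$ such that $\Phi^{-1}T_m-w_m$ and $\Phi^{-1}T$ agree on balls of radius tending to infinity. Applying $\Phi$, so do $T_m-\Lambda w_m$ and $T$, hence also $T_m-\Lambda w_m$ and $T_m$. So for large $m$ there is a tile $\tau$ with $\tau,\tau+\Lambda w_m\in T_m$. By the remark on small vectors, $w_m=0$ for large $m$. Thus $\Phi^{-1}T_m$ and $\Phi^{-1}T$ agree on balls of radius tending to infinity, and by induction so do $\Phi^{-k}T_m$ and $\Phi^{-k}T$ for each $k$. Fix $\tau\in T$ and $K$. For large $m$ the tiles $\tau^{(0)},\dots,\tau^{(K)}$ of $T,\dots,\Phi^{-K}T$ also belong to $T_m,\dots,\Phi^{-K}T_m$. So the digits $d_0,\dots,d_{K-1}$ of $\tau$ in $T_m$ and in $T$ agree. The tail of the series for $h$ is uniformly small, so $h_{s_p}(\tau,T_m)\to h_{s_p}(\tau,T)$, and $\chi_p(T_m)\to\chi_p(T)$.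

## 10. Counting tilings in a fibre: (c)⇒(a), second half

We first bound the number of tiles that cover the origin and occur in one fibre. That does not yet bound the number of tilings, because tilings in a fibre may agree near $0$ and differ far away. Applying $\Phi^{-k}$ moves such differences close to $0$, and the last step compares the two facts.

**Step 7. Control points in a fibre are locally finite.** We claim there is a locally finite $\mathcal D\subset\mathbb R^n$ such that $g(T)=g(T')$, $\tau\in T$, $\tau'\in T'$ imply $\xi(\tau)-\xi(\tau')\in\mathcal D$.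

Let $y=\xi(\tau)-\xi(\tau')$. Eigenfunctions factor through $g$, so $\chi_p(T)=\chi_p(T')$ for all $p\in L$. Consider the linear functional on $P_{\mathbb R}=U\oplus P^s$
$$N(\pi^*\beta+s)=\beta(y)+h_s(\tau,T)-h_s(\tau',T').$$
By Step 6 it is integral on $L$, i.e. $N$ belongs to the dual lattice $L^*$. Also $\|N|_{P^s}\|\le2H$. For any $N\in L^*$ let $y_N\in\mathbb R^n$ be the vector with $N(\pi^*\beta)=\beta(y_N)$ for all $\beta$, and let $\mathcal D=\{y_N:N\in L^*,\ \|N|_{P^s}\|\le2H\}$. Then $y\in\mathcal D$. If $y_N$ stays in a bounded set, then $N$ is bounded on $U$ and on $P^s$, so only finitely many lattice elements $N$ are possible. Hence $\mathcal D$ is locally finite.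

We draw two consequences. A tile is determined by its type and control point, and the control point lies in the tile. Let $\delta$ be the maximal tile diameter. First, for each $z\in\hat{\mathbb T}$ and $r>0$, only finitely many tiles meeting $B_r(0)$ occur in tilings of $g^{-1}(z)$: fixing one tile $\tau_0$ of one such tiling, all control points lie in $\xi(\tau_0)+\mathcal D$. Second, the number of tiles that contain $0$ and occur in tilings of $g^{-1}(z)$ is at most
$$C:=\ell\cdot\#\{y\in\mathcal D:|y|\le2\delta\},$$
independent of $z$, because the control points of two such tiles differ by an element of $\mathcal D$ of length at most $2\delta$.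

**Step 8. Tile boundaries have Lebesgue measure $0$.** Write $|A|$ for Lebesgue measure. Fix $k\geq 1$, let $S_{ji}$ be the number of tiles of type $j$ in $\Phi^k(D_i)$, $\Delta=|\det\Lambda|^k$, and let $\mu$ be the Perron eigenvalue of the positive matrix $S$, with right eigenvector $r>0$: $\sum_iS_{ji}r_i=\mu r_j$.

First, $\Delta=\mu$. As we do not yet know that boundaries are null, we use both closed tiles and interiors. Since $\Lambda^kD_i$ is the union of the tiles of $\Phi^k(D_i)$, $\Delta|D_i|\le\sum_jS_{ji}|D_j|$. Multiplying by $r_i$ and summing over $i$ gives $\Delta\sum r_i|D_i|\le\mu\sum r_j|D_j|$, so $\Delta\le\mu$. The interiors of the tiles of $\Phi^k(D_i)$ are disjoint open subsets of the interior of $\Lambda^kD_i$, so $\Delta|\mathrm{int}\,D_i|\ge\sum_jS_{ji}|\mathrm{int}\,D_j|$, and in the same way $\Delta\ge\mu$.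

Now let $b_i=|\partial D_i|$. If $\tau\in\Phi^k(D_i)$, then $\partial(\Lambda^kD_i)\cap\tau\subset\partial\tau$, because $\mathrm{int}\,\tau\subset\mathrm{int}\,\Lambda^kD_i$; and this intersection is empty if $\tau\subset\mathrm{int}\,\Lambda^kD_i$. So
$$\Delta b_i\le\sum_jS_{ji}b_j-\kappa_i,$$
where $\kappa_i\ge0$ is the sum of $|\partial\tau|$ over the tiles $\tau\in\Phi^k(D_i)$ contained in $\mathrm{int}\,\Lambda^kD_i$. Multiplying by $r_i$, summing, and using $\Delta=\mu$, we get $\sum_ir_i\kappa_i\le0$, so all $\kappa_i=0$. For large $k$ the set $\Lambda^kD_i$ contains a ball about some point $x$ with radius larger than every $\mathrm{diam}(\Lambda D_j)$. Let $\rho\in\Phi^{k-1}(D_i)$ be a tile containing $\Lambda^{-1}x$. The tiles of $\Phi(\rho)$ lie in $\Lambda\rho\ni x$, hence in the interior of $\Lambda^kD_i$, and they are of every type because the substitution matrix is positive. So $\kappa_i\ge\sum_jb_j$ for such $k$, and all $b_j=0$.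

**Step 9. Boundaries near the origin are rare.** For $\varepsilon\ge0$ let $\bar B_\varepsilon$ be the closed ball about $0$, with $\bar B_0=\{0\}$, and let $K_\varepsilon$ be the set of $z\in\hat{\mathbb T}$ such that for some $T\in g^{-1}(z)$ the ball $\bar B_\varepsilon$ meets the boundary of a tile of $T$. We claim $\nu(K_\varepsilon)\to0$ as $\varepsilon\to0$.

Suppose $T_m\to T$ and $x_m\in\bar B_{\varepsilon_m}$ is a boundary point of a tile of $T_m$, where $\varepsilon_m\to\varepsilon$. There are $v_m\to0$ such that for large $m$ the points $x_m-v_m$ lie on boundaries of tiles of $T$ meeting a fixed ball, of which there are finitely many. So a limit point of $(x_m)$ lies in $\bar B_\varepsilon$ and on the boundary of a tile of $T$. Taking $\varepsilon_m=\varepsilon$, the set of $T\in\Omega$ with a tile boundary meeting $\bar B_\varepsilon$ is compact, so its image $K_\varepsilon$ is compact. Taking $\varepsilon_m\to0$ and $T_m\in g^{-1}(z)$, and passing to a convergent subsequence, whose limit is in $g^{-1}(z)$, we get $\bigcap_{\varepsilon>0}K_\varepsilon=K_0$. The $K_\varepsilon$ decrease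 with $\varepsilon$, so it remains to show $\nu(K_0)=0$.

Fix $z$. We have $g^{-1}(z+\iota(v))=g^{-1}(z)-v$. So if $v\in B_1(0)$ and $z+\iota(v)\in K_0$, then $v$ lies on the boundary of a tile of some $T\in g^{-1}(z)$, and this tile meets $B_1(0)$. By Step 7 there are finitely many such tiles, and by Step 8 the set of such $v$ is null. Fubini's theorem and the invariance of $\nu$ give
$$|B_1|\,\nu(K_0)=\int_{B_1}\int_{\hat{\mathbb T}}1_{K_0}(z+\iota(v))\,d\nu(z)\,dv=\int_{\hat{\mathbb T}}\big|\{v\in B_1:z+\iota(v)\in K_0\}\big|\,d\nu(z)=0.$$

**Step 10. $\Phi$ acts on $\hat{\mathbb T}$ and preserves $\nu$.** If $\chi$ is a continuous eigenfunction, so are $\chi\circ\Phi$ and $\chi\circ\Phi^{-1}$, by $\Phi^{\pm1}(T-v)=\Phi^{\pm1}(T)-\Lambda^{\pm1}v$. Since $g(T)=g(T')$ if and only if all continuous eigenfunctions agree at $T,T'$, we get $g(T)=g(T')\Leftrightarrow g(\Phi T)=g(\Phi T')$. So there is a bijection $\hat\Phi$ of $\hat{\mathbb T}$ with $g\Phi=\hat\Phi g$; it is a homeomorphism because $g$ is a quotient map of compact spaces. From $\hat\Phi(z+\iota(v))=\hat\Phi(z)+\iota(\Lambda v)$, the measure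 $\hat\Phi_*\nu$ is invariant under translation by $\iota(\mathbb R^n)$, which is dense, hence under all translations. So $\hat\Phi_*\nu=\nu$.

**Step 11. $cr(\Phi)\le C$.** Let $[T]_r$ be the set of tiles of $T$ meeting $\bar B_r$, and let $G_r\subset\hat{\mathbb T}$ be the set of $z$ for which there are $T_0,\dots,T_C\in g^{-1}(z)$ with $[T_0]_r,\dots,[T_C]_r$ pairwise distinct. The sets $G_r$ increase with $r$.

Suppose $cr(\Phi)>C$. Then almost every fibre contains at least $C+1$ tilings, and finitely many distinct tilings are distinguished on a large enough ball. So $\bigcup_{r\in\mathbb N}G_r$ contains almost every point. Let $\nu^*$ be the outer measure. It is continuous along increasing sequences: choose Borel sets $A_r\supset G_r$ with $\nu(A_r)=\nu^*(G_r)$; the sets $\bigcap_{r'\ge r}A_{r'}$ are increasing, contain $G_r$, have measure $\nu^*(G_r)$, and their union contains $\bigcup_rG_r$. Hence $\nu^*(G_r)>\frac12$ for some $r$, which we fix.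

Let $\varepsilon>0$ and take $k$ with $\Lambda^{-k}\bar B_r\subset\bar B_\varepsilon$. Let $z\in G_r$ with tilings $T_0,\dots,T_C$. Suppose $[\Phi^{-k}T_i]_\varepsilon=[\Phi^{-k}T_l]_\varepsilon$. Each $\sigma\in T_i$ meeting $\bar B_r$ lies in $\Phi^k(\rho)$ for some $\rho\in\Phi^{-k}T_i$. Since $\sigma\subset\Lambda^k\rho$, the tile $\rho$ meets $\Lambda^{-k}\bar B_r\subset\bar B_\varepsilon$, so $\rho\in\Phi^{-k}T_l$ and $\sigma\in T_l$. By symmetry $[T_i]_r=[T_l]_r$, so $i=l$. Therefore $\Phi^{-k}T_0,\dots,\Phi^{-k}T_C$ show that $\hat\Phi^{-k}z\in G_\varepsilon$. Thus $\hat\Phi^{-k}G_r\subset G_\varepsilon$, and by Step 10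
$$\nu^*(G_\varepsilon)>\tfrac12\qquad\text{for every }\varepsilon>0.$$

By Step 9 choose $\varepsilon>0$ with $\nu(K_\varepsilon)<\frac12$. Then there is $z\in G_\varepsilon\setminus K_\varepsilon$, with corresponding $T_0,\dots,T_C$. Let $\tau_i\in T_i$ contain $0$. No tile boundary of $T_i$ meets the connected set $\bar B_\varepsilon$, so $\bar B_\varepsilon\subset\mathrm{int}\,\tau_i$. Another tile of $T_i$ meeting $\bar B_\varepsilon$ would, as the closure of its interior, have interior points in $\mathrm{int}\,\tau_i$, which is impossible. So $[T_i]_\varepsilon=\{\tau_i\}$, and since these sets are pairwise distinct, $\tau_0,\dots,\tau_C$ are $C+1$ different tiles containing $0$ and occurring in $g^{-1}(z)$. This contradicts Step 7. Hence $cr(\Phi)\le C<\infty$, and Theorem C is proved. $\blacksquare$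

## 11. Multiplicity on the return module, and the parameter $c$

**Proof of Corollary D.** If $cr(\Phi)<\infty$, Theorem B gives the Pisot property. Conversely, assume the Pisot property; we verify (c).

Since $\pi$ is onto and commutes with $\Lambda$, every eigenvalue of $\Lambda$ on $\mathbb R^n$ is an eigenvalue of $\Lambda|_X$. Let $X_1\subset X$ be the sum of the primary components of $\Lambda|_X$ for the minimal polynomials over $\mathbb Q$ of the eigenvalues of $\Lambda$ on $\mathbb R^n$, let $X_2$ be the sum of the other primary components, so $X=X_1\oplus X_2$, and take $Y=X_2$.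

The map $\pi$ (complexified) sends the generalized eigenspace of $\lambda$ on $X_{\mathbb C}$ onto that of $\lambda$ on $\mathbb C^n$. No eigenvalue on $X_2$ is an eigenvalue on $\mathbb R^n$, so $\pi(X_2\otimes\mathbb R)=0$ and
$$\ker\pi\cap X^{ns}=\big(\ker\pi\cap(X_1\otimes\mathbb R)\big)^{ns}\oplus(X_2\otimes\mathbb R)^{ns}.$$
Suppose the first summand were nonzero, with an eigenvalue $\lambda'$. Then $|\lambda'|\ge1$ and $\lambda'$ is conjugate to an eigenvalue of $\Lambda$ on $\mathbb R^n$, so by the Pisot property $\lambda'$ is itself an eigenvalue of $\Lambda$ on $\mathbb R^n$. By hypothesis the generalized eigenspaces of $\lambda'$ on $X_{\mathbb C}$ and on $\mathbb C^n$ have equal dimension, and $\pi$ maps the first onto the second, so it is injective there. This contradicts the presence of a vector of $\ker\pi$. So $\ker\pi\cap X^{ns}=(X_2\otimes\mathbb R)^{ns}$, which is (c). Theorem C gives $cr(\Phi)<\infty$. $\blacksquare$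

For $n=1$ and interval tiles, the hypothesis of Corollary D holds automatically. The tile lengths form a left eigenvector of the substitution matrix for its simple Perron eigenvalue $|\lambda|$, so they lie in $t\,\mathbb Q(\lambda)$ for some $t$. Then $X$ is a nonzero subspace of $t\,\mathbb Q(\lambda)$ stable under multiplication by $\lambda$, so $X=t\,\mathbb Q(\lambda)$, and $\lambda$ is a simple eigenvalue on $X$.

**Proof of Corollary E.** For $c\notin\mathbb Q$ this is Theorem A. Let $c\in\mathbb Q$. The group $R$ is generated by differences of positions of tiles in the patches $\Phi_c^k(Q_{i,e})$, and by (3) these positions lie in $\mathbb Z\times(\mathbb Z+c\mathbb Z)$. So $X\subset\mathbb Q^2$. As $X$ spans $\mathbb R^2$, $X=\mathbb Q^2$, and $\pi$ is an isomorphism. Thus $\ker\pi=0$, and (c) holds with $Y=0$. Since $\Phi_c$ is nonperiodic by Step 7 of Section 4, Theorem C gives $cr(\Phi_c)<\infty$. As $\Lambda=\mathrm{diag}(5,2)$ for every $c$, no condition on $\Lambda$ alone can decide whether the rank is finite. $\blacksquare$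

For irrational $c$ the same picture shows how condition (c) fails. Since $(1,c),(0,2)\in\Xi$ and
$$\Lambda(1,c)-2(1,c)=(3,0),$$
the space $X$ contains $(1,0)$, $(0,1)$ and $(0,c)$, and as $X\subset\mathbb Q\times(\mathbb Q+c\,\mathbb Q)$ these three vectors form a basis. On it $\Lambda$ acts as $\mathrm{diag}(5,2,2)$, so $X^s=0$. In these coordinates $\pi(x,y,z)=(x,y+cz)$, and $\ker\pi$ is the line spanned by $(0,c,-1)$: a line of irrational slope inside the $2$-eigenspace. A rational $Y$ with $Y\otimes\mathbb R=\ker\pi$ does not exist. Equivalently, by Lemma 3 with $W^s=0$, an eigenvalue $\beta=(\alpha_1,\alpha_2)$ restricts to $X$ as the functional with coordinates $(\alpha_1,\alpha_2,\alpha_2c)$, which must all be rational, so $\alpha_2=0$ as in Section 5. The eigenvalue $2$ has multiplicity $2$ on the return module and $1$ on $\mathbb R^2$, so the hypothesis of Corollary D fails, and the Pisot property of $\Lambda$ does not detect this.
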